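# Pinched minimal two-spheres and a ladder of operators on powers of the canonical bundle

## 1. The operator $D$ on $\mathcal K^j$ and its commutator

Let $g$ be a smooth metric on $S^2$. Fix an orientation. Then $g$ makes $S^2$ a Riemann surface, and by uniformization it is biholomorphic to $\mathbb{C}P^1$. In a local holomorphic coordinate $z$ write $g=\rho|dz|^2$. Two textbook formulas will be used all the time:
$$\Delta_g=\frac4\rho\,\partial_z\partial_{\bar z},\qquad K=-\frac2\rho(\log\rho)_{z\bar z},$$
where $\Delta_g$ is the Laplace–Beltrami operator (so $-\Delta_g\ge0$) and $K$ is the Gauss curvature. Everything is $C^\infty$.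

Let $\mathcal K=T^{*1,0}S^2$ be the canonical bundle. A section of $\mathcal K^j$ ($j\ge0$) is locally $\varphi\,dz^j$. In a new coordinate $w$, the coefficient $\varphi$ becomes $\varphi\,(z_w)^j$ and $\rho$ becomes $\rho|z_w|^2$.

**Definition (the ladder).** On $\Gamma(\mathcal K^j)$ put the inner product
$$\langle\varphi\,dz^j,\chi\,dz^j\rangle=\int\varphi\bar\chi\,\rho^{1-j}\,dx\,dy ,$$
and let $D:\Gamma(\mathcal K^j)\to\Gamma(\mathcal K^{j+1})$ be
$$D(\varphi\,dz^j)=\big(\varphi_z-j(\log\rho)_z\varphi\big)dz^{j+1}=\rho^j\partial_z(\rho^{-j}\varphi)\,dz^{j+1}.$$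
Put $A_j=2D^*D$ on $\Gamma(\mathcal K^j)$ for $j\ge0$, and $B_j=2DD^*$ on $\Gamma(\mathcal K^j)$ for $j\ge1$.

The integrand is independent of the coordinate: $\varphi\bar\chi$ acquires $|z_w|^{2j}$, $\rho^{1-j}$ acquires $|z_w|^{2-2j}$, and the product of the two factors is the Jacobian $|z_w|^2$. The operator $D$ is well defined because $\rho^{-j}\varphi$ is multiplied by $(\overline{z_w})^{-j}$, an antiholomorphic factor that commutes with $\partial_z$. (It is the $(1,0)$-part of the Levi-Civita connection.)

For a function $f$ we have $Df=f_z\,dz$ and $D^2f=(f_{zz}-(\log\rho)_zf_z)\,dz^2$. Try this on the round sphere, $\rho=4(1+|z|^2)^{-2}$, with the height function $f=1-\frac2{1+|z|^2}$. Here $f_z=2\bar z(1+|z|^2)^{-2}$, $f_{zz}=-4\bar z^2(1+|z|^2)^{-3}$ and $(\log\rho)_z=-2\bar z(1+|z|^2)^{-1}$, so $D^2f=0$. Equivalently, $\rho^{-1}f_z=\bar z/2$ is antiholomorphic.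

**The adjoint.** For $\varphi\,dz^j$ and $\chi\,dz^{j+1}$,
$$\langle D\varphi,\chi\rangle=\int\rho^j\partial_z(\rho^{-j}\varphi)\,\bar\chi\,\rho^{-j}\,dx\,dy=-\int\rho^{-j}\varphi\,\overline{\chi_{\bar z}}\,dx\,dy=\int\varphi\,\overline{(-\rho^{-1}\chi_{\bar z})}\,\rho^{1-j}dx\,dy .$$
The integration by parts is Stokes' theorem for the globally defined $(0,1)$-form $\rho^{-j}\varphi\bar\chi\,d\bar z$. So $D^*(\chi\,dz^{j+1})=-\rho^{-1}\chi_{\bar z}\,dz^j$.

**The commutator.** In coefficients, on $\Gamma(\mathcal K^j)$,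
$$D^*D\varphi=-\rho^{-1}\partial_{\bar z}\big(\varphi_z-j(\log\rho)_z\varphi\big)=-\rho^{-1}\big[\varphi_{z\bar z}-j(\log\rho)_{z\bar z}\varphi-j(\log\rho)_z\varphi_{\bar z}\big],$$
$$DD^*\varphi=-\rho^{j-1}\partial_z(\rho^{-j}\varphi_{\bar z})=-\rho^{-1}\big[\varphi_{z\bar z}-j(\log\rho)_z\varphi_{\bar z}\big]\qquad(j\ge1).$$
Subtracting, $DD^*-D^*D=-j\rho^{-1}(\log\rho)_{z\bar z}=\frac{jK}2$. Therefore
$$A_0=-\tfrac12\Delta_g,\qquad B_j=A_j+jK\quad(j\ge1).\tag{1}$$

The ladder turns a pointwise bound on $K$ into bounds on the spectrum of $\Delta_g$: the bottom rung $A_0$ is the Laplacian, and each passage from $B_j$ to $A_j$ costs exactly $jK$. We now say which question needs such bounds.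

## 2. Pinched minimal spheres and the eigenvalue $2$

Let $S^N(1)\subset\mathbb R^{N+1}$ be the round unit sphere, $N\ge2$. Let $S^2=\mathbb CP^1$ carry its standard complex structure and let $g_0$ be the round metric of curvature $1$. For an immersion $\psi:S^2\to S^N(1)$, $K(\psi)$ denotes the Gauss curvature of the induced metric. An immersion is *linearly full* in a totally geodesic $S^k\subset S^N$ if its image lies in $S^k$ and in no hyperplane section of $S^k$. For example, a totally geodesic inclusion $S^2\subset S^4$ is linearly full in $S^2$ but not in $S^4$.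

**Definition (Veronese immersion).** Let $s\ge1$, and let $\mathcal H_s$ be the space of restrictions to $S^2\subset\mathbb R^3$ of homogeneous harmonic polynomials of degree $s$ on $\mathbb R^3$; its dimension is $2s+1$. Take an $L^2$-orthonormal basis, rescaled by a common constant to $f_0,\dots,f_{2s}$ with $\sum f_i^2\equiv1$. Then $V_s=(f_0,\dots,f_{2s}):S^2\to S^{2s}(1)$.

The rescaling is possible because $\sum f_i^2$ is invariant under $SO(3)$, hence constant. Another basis changes $V_s$ only by an isometry of $S^{2s}$. The symmetric 2-tensor induced by $V_s$ is also $SO(3)$-invariant, hence equal to $m\,g_0$ with $m$ constant. Its trace is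
$$2m=\sum|\nabla f_i|^2=\tfrac12\Delta_{g_0}\sum f_i^2-\sum f_i\Delta_{g_0}f_i=s(s+1),$$
because $\Delta_{g_0}f=-s(s+1)f$ on $\mathcal H_s$. So the induced metric is $\frac{s(s+1)}2g_0$, and $K(V_s)\equiv\frac2{s(s+1)}$. The components are linearly independent, and $V_s$ is linearly full, because an affine relation $\sum a_if_i=\text{const}$ forces the constant to be $0$ (the left side has mean zero). Minimality will be clear in a moment.

For instance, $V_1$ is the identity of $S^2$. With coordinates $(x,y,w)$ on $\mathbb R^3$,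
$$V_2=\Big(\sqrt3\,xy,\ \sqrt3\,xw,\ \sqrt3\,yw,\ \tfrac{\sqrt3}2(x^2-y^2),\ \tfrac12(2w^2-x^2-y^2)\Big).$$
The last two squares add up to $x^4+y^4+w^4-x^2y^2-x^2w^2-y^2w^2$, and the first three contribute $3(x^2y^2+x^2w^2+y^2w^2)$. The total is $(x^2+y^2+w^2)^2=1$. Here $K\equiv\frac13$.

**Simon's conjecture.** *Let $\psi:S^2\to S^N(1)$ be a conformal minimal immersion with, for some integer $s\ge1$,*
$$\frac2{(s+1)(s+2)}\le K(\psi)\le\frac2{s(s+1)}$$
*at every point. Then $K(\psi)\equiv\frac2{s(s+1)}$ or $K(\psi)\equiv\frac2{(s+1)(s+2)}$. Moreover $\psi=A\circ\iota\circ V_t\circ\varphi$, where $t=s$ in the first case and $t=s+1$ in the second, $\iota:S^{2t}(1)\hookrightarrow S^N(1)$ is a totally geodesic inclusion (so $2t\le N$), $A$ is an isometry of $S^N(1)$, and $\varphi$ is a conformal diffeomorphism of $S^2$.*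

The statement comes from "On Conformal Minimal Immersions of $S^2$ into $\mathbb CP^n$" (doi:10.1007/bf01458531). For a given $N$ the hypothesis may be vacuous for some $s$.

**How the spectrum enters.** Give $S^2$ the metric $g$ induced by $\psi$. The Laplacian of an isometric immersion into $\mathbb R^{N+1}$ is the trace of its second fundamental form there. For a surface in $S^N(1)$ this trace is $2H-2\psi$, with $H$ the mean curvature vector in $S^N$. Hence (Takahashi)
$$\psi\ \text{is minimal}\iff\Delta_g\psi=-2\psi.\tag{2}$$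
In particular $V_s$ is minimal, since $\Delta_gV_s=\frac{2}{s(s+1)}\Delta_{g_0}V_s=-2V_s$ for $g=\frac{s(s+1)}2g_0$. For any minimal $\psi$, a nonzero coordinate of $\psi$ is an eigenfunction, so *$2$ is an eigenvalue of $-\Delta_g$*.

**Two easy cases.** If $K\equiv\kappa$ is constant, then $\kappa>0$ by Gauss–Bonnet, the spectrum is $\{\kappa j(j+1)\}$, and $2=\kappa j(j+1)$ gives $\kappa=\frac2{j(j+1)}$. Thus the endpoints in the conjecture are two consecutive values that a constant curvature may take. If $N=2$, then $\psi$ is a local isometry onto the unit sphere, so $K\equiv1$; the hypothesis holds only for $s=1$, and $K$ is its upper endpoint.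

Here are the results. Eigenvalues are listed with multiplicity from index $0$.

**Theorem A.** *Let $g$ be a metric on $S^2$ with Gauss curvature $K$, let $0=\lambda_0<\lambda_1\le\lambda_2\le\cdots$ be the eigenvalues of $-\Delta_g$, let $\lambda^\circ_k=j(j+1)$ for $j^2\le k<(j+1)^2$ (the eigenvalues of $g_0$), and let $\kappa>0$. (a) If $K\ge\kappa$, then $\lambda_k\ge\kappa\lambda^\circ_k$ for all $k$. (b) If $K\le\kappa$, then $\lambda_k\le\kappa\lambda_k^\circ$ for all $k$. If $K\not\equiv\kappa$, the inequalities in (a) and (b) are strict for every $k\ge1$.*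

**Theorem B.** *Let $g$ be a metric on $S^2$, $\lambda>0$ an eigenvalue of $-\Delta_g$ and $s\ge1$ an integer. If $\frac\lambda{(s+1)(s+2)}\le K\le\frac\lambda{s(s+1)}$ everywhere, then $K$ is identically equal to one of the two bounds.*

**Theorem C.** *Simon's conjecture holds for all $N\ge2$ and $s\ge1$.*

**Theorem D.** *For every $t\ge2$ and $\delta>0$ there is a linearly full conformal minimal immersion $S^2\to S^{2t}(1)$ with non-constant $K$ and $|K-\frac2{t(t+1)}|<\delta$. Hence the lower endpoint in the conjecture cannot be decreased for any $s\ge1$, and the upper endpoint cannot be increased for any $s\ge2$. (For $s=1$ the bound $K\le1$ holds automatically, by the Gauss equation.)*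

## 3. Kernels and the index shift by $2j+1$

The operators $A_j$, $B_j$ are non-negative, self-adjoint and elliptic on a compact surface. So they have discrete spectrum and smooth eigensections. Write $\mu_0(\cdot)\le\mu_1(\cdot)\le\cdots$ for their eigenvalues. By min-max,
$$\mu_k(P)=\min_{\dim_{\mathbb C} U=k+1}\ \max_{0\ne\varphi\in U}\frac{\langle P\varphi,\varphi\rangle}{\langle\varphi,\varphi\rangle}.$$
In particular $\lambda_k=2\mu_k(A_0)$: the operator $A_0$ acts on complex functions, but it is a real operator, so its complex multiplicities are the real ones of $-\frac12\Delta_g$.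

**The kernel of $A_j$.** This step finds its dimension. $A_j\varphi=0$ gives $\|D\varphi\|^2=0$, so $A_j\varphi=0$ iff $D\varphi=0$ iff $\rho^{-j}\varphi$ is antiholomorphic. Now $\varphi\,dz^j\mapsto\rho^{-j}\varphi\,(\partial_{\bar z})^j$ is an isomorphism $\mathcal K^j\cong\overline T^{\,j}$, where $T$ is the holomorphic tangent bundle. So $\ker A_j$ is the complex conjugate of $H^0(\mathbb CP^1,T^j)$. A holomorphic section of $T^j$ is $p(z)(\partial_z)^j$ with $p$ entire. With $w=1/z$ we have $\partial_z=-w^2\partial_w$, and regularity at $w=0$ means that $w^{2j}p(1/w)$ is holomorphic there, i.e. $p$ is a polynomial of degree at most $2j$. Hence $\dim_{\mathbb C}\ker A_j=2j+1$. Also, *a nonzero element of $\ker A_j$ has only isolated zeros.*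

**The kernel of $B_{j+1}$.** This step shows that it is zero. $B_{j+1}\chi=0$ iff $D^*\chi=0$ iff $\chi_{\bar z}=0$, i.e. $\chi$ is a holomorphic section $q(z)\,dz^{j+1}$ of $\mathcal K^{j+1}$. At infinity $dz=-w^{-2}dw$, so $w^{-2j-2}q(1/w)$ must be holomorphic at $w=0$. Then the entire function $q$ tends to $0$ at infinity, so $q=0$. The same argument gives a fact used again in Section 7: *for $n\ge1$ a holomorphic section of $\mathcal K^n$ over $\mathbb CP^1$ vanishes.*

**The intertwining.** This step matches the positive spectra. If $A_j\varphi=\mu\varphi$ with $\mu>0$, then $B_{j+1}D\varphi=2DD^*D\varphi=\mu D\varphi$. Likewise $2\mu^{-1}D^*$ maps the $\mu$-eigenspace of $B_{j+1}$ back, and the two maps are inverse to each other. So the spectrum of $A_j$ consists of $2j+1$ zeros followed by the spectrum of $B_{j+1}$: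
$$\mu_k(A_j)=0\ \ (0\le k\le2j),\qquad\mu_{k+2j+1}(A_j)=\mu_k(B_{j+1})\ \ (k\ge0).\tag{3}$$

**Test on constant curvature.** Let $K\equiv\kappa>0$. Then $\mu_k(B_{j})=j\kappa+\mu_k(A_{j})$ exactly. Climbing $n$ rungs uses up $1+3+\dots+(2n-1)=n^2$ indices and collects $\kappa(1+2+\dots+n)$. So $\mu_{k+n^2}(A_0)=\kappa\frac{n(n+1)}2+\mu_k(A_n)$, and for $0\le k\le2n$ the last term is $0$. Hence $\lambda_k=\kappa n(n+1)$ for $n^2\le k\le n^2+2n$. The eigenvalue $t(t+1)$ of $g_0$ therefore has multiplicity $2t+1=\dim\mathcal H_t$, and since $\mathcal H_t$ lies in its eigenspace, *the $t(t+1)$-eigenspace of $-\Delta_{g_0}$ is $\mathcal H_t$.*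

## 4. One rung at a time: Lichnerowicz, and the case $s=1$

We want to forbid the eigenvalue $2$ when $K$ is pinched and non-constant. The first thing to try with $K\ge\kappa$ is a Bochner argument on a single eigenfunction. Let $-\Delta_gf=\lambda f$ with $\lambda>0$. Then $B_1Df=\frac\lambda2Df$, and (1) gives
$$\tfrac\lambda2\|Df\|^2=\langle A_1Df,Df\rangle+\int K|Df|^2\ge\kappa\|Df\|^2,$$
where $|Df|^2$ is understood with the weight of the inner product. This is the Lichnerowicz bound $\lambda\ge2\kappa$. With $\kappa=\frac2{(s+1)(s+2)}$ it says $\lambda\ge\frac4{(s+1)(s+2)}$, which is at most $\frac23$ and does not touch $\lambda=2$.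

The loss is the discarded term $\langle A_1Df,Df\rangle=2\|D^2f\|^2$. One would like to climb on, with $D^2f$, $D^3f$ and so on. When $K$ is constant this works, since all $D^jf$ are eigensections. For non-constant $K$ it stops at the second rung: by (1), $A_1Df=(\frac\lambda2-K)Df$, so $Df$ is not an eigensection of $A_1$, and (3) says nothing about $D^2f$.

The way past this is to follow eigenvalue *lists* and not eigensections. In the list of $A_1$, the kernel that blocks a lower bound occupies exactly three places; from index $3$ on, the list of $A_1$ is the list of $B_2$, where (1) applies again. Min-max compares lists and does not need common eigensections.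

Let us do $s=1$, where $\frac13\le K\le1$. From below, use two rungs:
$$\mu_4(A_0)=\mu_3(B_1)\ge\tfrac13+\mu_3(A_1)=\tfrac13+\mu_0(B_2)\ge\tfrac13+\tfrac23+\mu_0(A_2)=1,\qquad\text{so }\lambda_4\ge2.$$
From above, use one rung and $\dim\ker A_1=3$:
$$\mu_3(A_0)=\mu_2(B_1)\le1+\mu_2(A_1)=1,\qquad\text{so }\lambda_3\le2.$$
Thus $\lambda_3\le2\le\lambda_4$, with consecutive indices. If both inequalities were strict, $2$ would not be an eigenvalue. So the strict inequalities are essential, and they come from the isolated zeros of elements of $\ker A_n$.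

## 5. Comparison with the round spectrum: proof of Theorem A

**Step 1. The ladder for $K\ge\kappa$.** This step iterates (1) and (3). We claim
$$\mu_{k+n^2}(A_0)\ge\kappa\tfrac{n(n+1)}2+\mu_k(A_n)\qquad(k,n\ge0).\tag{4}$$
For $n=0$ it is an equality. Suppose it holds for $n$ and all $k$. Apply it with $k+2n+1$ in place of $k$; since $n^2+2n+1=(n+1)^2$,
$$\mu_{k+(n+1)^2}(A_0)\ge\kappa\tfrac{n(n+1)}2+\mu_{k+2n+1}(A_n)=\kappa\tfrac{n(n+1)}2+\mu_k(B_{n+1}).$$
By (1), $\langle B_{n+1}\varphi,\varphi\rangle\ge\langle A_{n+1}\varphi,\varphi\rangle+(n+1)\kappa\|\varphi\|^2$, so min-max gives $\mu_k(B_{n+1})\ge(n+1)\kappa+\mu_k(A_{n+1})$. Since $\frac{n(n+1)}2+(n+1)=\frac{(n+1)(n+2)}2$, this is (4) for $n+1$.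

**Step 2. Part (a).** We drop the last term of (4). As $\mu_k(A_n)\ge0$, we get $\lambda_k=2\mu_k(A_0)\ge\kappa n(n+1)$ for all $k\ge n^2$, in particular for $n^2\le k<(n+1)^2$.

**Step 3. Part (b).** Here $K\le\kappa$. The same induction with inequalities reversed ($\mu_k(B_{n+1})\le(n+1)\kappa+\mu_k(A_{n+1})$ by min-max) gives
$$\mu_{k+n^2}(A_0)\le\kappa\tfrac{n(n+1)}2+\mu_k(A_n)\qquad(k,n\ge0).\tag{5}$$
By (3), $\mu_k(A_n)=0$ for $0\le k\le2n$. So $\lambda_k\le\kappa n(n+1)$ for $n^2\le k\le n^2+2n=(n+1)^2-1$.

**Step 4. Strictness in (a).** Let $K\ge\kappa$, $K\not\equiv\kappa$, $n\ge1$. To see where equality could occur, stop just before the last rung. Use (4) with $n-1$ in place of $n$ and $k=2n-1$; the index is $(2n-1)+(n-1)^2=n^2$. With (3),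
$$\mu_{n^2}(A_0)\ge\kappa\tfrac{(n-1)n}2+\mu_{2n-1}(A_{n-1})=\kappa\tfrac{(n-1)n}2+\mu_0(B_n).$$
Let $\varphi$ be a unit eigensection for $\mu_0(B_n)$. Then
$$\mu_0(B_n)=\langle A_n\varphi,\varphi\rangle+n\int K|\varphi|^2\ge n\kappa .$$
Equality would force $\langle A_n\varphi,\varphi\rangle=0$, hence $A_n\varphi=0$, and $\int(K-\kappa)|\varphi|^2=0$. But then $\varphi$ has only isolated zeros, while $\{K>\kappa\}$ is open and nonempty, so the integral is positive. Hence $\mu_0(B_n)>n\kappa$, and $\lambda_k\ge\lambda_{n^2}>\kappa n(n+1)$ for all $k\ge n^2$. As $n\ge1$ is arbitrary, (a) is strict for every $k\ge1$.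

**Step 5. Strictness in (b).** Let $K\le\kappa$, $K\not\equiv\kappa$, $n\ge1$. Again stop before the last rung, now at the largest index of the block. Use (5) with $n-1$ in place of $n$ and $k=(2n-1)+2n$; the index is $(n-1)^2+4n-1=(n+1)^2-1$. With (3),
$$\mu_{(n+1)^2-1}(A_0)\le\kappa\tfrac{(n-1)n}2+\mu_{2n}(B_n).$$
Test min-max for $\mu_{2n}(B_n)$ with the $(2n+1)$-dimensional space $\ker A_n$. On it $\langle B_n\varphi,\varphi\rangle=n\int K|\varphi|^2$, so
$$\mu_{2n}(B_n)\le\max_{0\ne\varphi\in\ker A_n}\frac{n\int K|\varphi|^2}{\int|\varphi|^2}<n\kappa .$$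
The last inequality holds because the maximum is attained (the space is finite-dimensional) and $\int(\kappa-K)|\varphi|^2>0$ for each nonzero $\varphi\in\ker A_n$, by isolation of zeros. So $\lambda_k<\kappa n(n+1)$ for all $k\le(n+1)^2-1$, in particular for $n^2\le k\le(n+1)^2-1$. This proves Theorem A. $\blacksquare$

## 6. A gap between two consecutive eigenvalues: proof of Theorem B

Put $a=\frac\lambda{(s+1)(s+2)}$, $b=\frac\lambda{s(s+1)}$, and suppose $K\not\equiv a$ and $K\not\equiv b$. The two strict halves of Theorem A are applied at neighboring indices.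

Since $K\le b$ and $s^2\le(s+1)^2-1<(s+1)^2$, part (b) with $\kappa=b$ gives $\lambda_{(s+1)^2-1}<b\,s(s+1)=\lambda$. Since $K\ge a$, part (a) with $\kappa=a$ at $k=(s+1)^2$ gives $\lambda_{(s+1)^2}>a(s+1)(s+2)=\lambda$. The indices $(s+1)^2-1$ and $(s+1)^2$ are consecutive, so $\lambda$ lies strictly between two consecutive eigenvalues and is not an eigenvalue. This is a contradiction. $\blacksquare$

For a pinched minimal sphere, (2) and Theorem B with $\lambda=2$ show that $K$ is one of the two constants. It remains to recognize the immersion.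

## 7. The frame $D^jV$ of the Veronese map

Fix $t\ge1$ and put $c=\frac2{t(t+1)}$, $V=V_t$, $g=\frac1cg_0=\rho|dz|^2$. Then $\Delta_gV=-2V$, i.e. $V_{z\bar z}=-\frac\rho2V$, and since $g$ has curvature $c$, $(\log\rho)_{z\bar z}=-\frac c2\rho$. Let $(\cdot,\cdot)$ be the complex *bilinear* form on $\mathbb C^{2t+1}$ extending the dot product. The Hermitian product of $x,y$ is then $(x,\bar y)$. Put
$$v_0=V,\qquad v_{j+1}=\partial_zv_j-j(\log\rho)_zv_j,\qquad v_{-j}=\overline{v_j}\qquad(j\ge0),$$
so that $v_j\,dz^j=D^jV$ is globally defined for $j\ge0$.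

**The recursion.** We need the $\bar z$-derivatives of this frame. We claim
$$\partial_{\bar z}v_{j+1}=-\alpha_j\rho\,v_j,\qquad\alpha_j=\tfrac12\Big(1-\tfrac{j(j+1)}{t(t+1)}\Big),\quad j\ge0.\tag{6}$$
For $j=0$ this is the equation for $V$. For $j\ge1$, by induction,
$$\partial_{\bar z}v_{j+1}=\partial_z(-\alpha_{j-1}\rho v_{j-1})+\tfrac{jc}2\rho v_j+j(\log\rho)_z\alpha_{j-1}\rho v_{j-1}.$$
Since $\partial_zv_{j-1}=v_j+(j-1)(\log\rho)_zv_{j-1}$, the first term equals $-\alpha_{j-1}\rho v_j-j\alpha_{j-1}\rho(\log\rho)_zv_{j-1}$. The $v_{j-1}$ terms cancel, and what is left is $-(\alpha_{j-1}-\frac{jc}2)\rho v_j$. Finally $\alpha_{j-1}-\alpha_j=\frac12\cdot\frac{2j}{t(t+1)}=\frac{jc}2$.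

**Lemma 1.** *Let $W$ be a real symmetric bilinear form on $\mathbb R^{2t+1}$, extended complex bilinearly, with $W(V,V)\equiv w$ constant. Then $W(v_j,v_k)=0$ for $j,k\ge0$, $j+k\ge1$. Moreover, for $j,k\ge0$, $W(v_j,\bar v_k)=0$ if $j\ne k$, and $W(v_j,\bar v_j)=w\,\alpha_0\cdots\alpha_{j-1}\rho^j$.*

**Proof, first statement.** Induct on $n=j+k$. For $n=1$, $W(V,v_1)=\frac12\partial_zw=0$. Let $n\ge2$. If $j,k\ge1$, then by (6)
$$\partial_{\bar z}W(v_j,v_k)=-\rho\big(\alpha_{j-1}W(v_{j-1},v_k)+\alpha_{k-1}W(v_j,v_{k-1})\big)=0,$$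
since both terms have index sum $n-1\ge1$. So $W(v_j,v_k)\,dz^n$ is a holomorphic section of $\mathcal K^n$, hence $0$ by Section 3. For the remaining pair, differentiate $W(v_0,v_{n-1})=0$:
$$0=W(v_1,v_{n-1})+W(v_0,v_n)+(n-1)(\log\rho)_zW(v_0,v_{n-1}).$$
The first term vanishes by the case just treated and the last by induction, so $W(v_0,v_n)=0$.

**Proof, second statement.** Let $X_{jk}=W(v_j,\bar v_k)$. Then $X_{00}=w$, $X_{0k}=\overline{W(V,v_k)}=0$ for $k\ge1$, and $X_{j0}=W(v_j,V)=0$ for $j\ge1$. The conjugate of (6) is $\partial_z\bar v_k=-\alpha_{k-1}\rho\bar v_{k-1}$ for $k\ge1$, so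
$$X_{j+1,k}=\partial_zX_{jk}-j(\log\rho)_zX_{jk}+\alpha_{k-1}\rho X_{j,k-1}\qquad(k\ge1).$$
Induct on $j$. Suppose the claim holds for $j$ and all $k$. The formula for $X_{jj}$ gives $\partial_zX_{jj}=j(\log\rho)_zX_{jj}$. So for $k=j\ge1$ the first two terms cancel, the third contains $X_{j,j-1}=0$, and $X_{j+1,j}=0$. For $k\ge1$, $k\ne j,j+1$, all terms vanish. For $k=j+1$, only the third survives: $X_{j+1,j+1}=\alpha_j\rho X_{jj}$. The case $k=0$ was noted above. $\square$

**Lemma 2.** *At each point: (i) $v_{-t},\dots,v_t$ is a Hermitian-orthogonal basis of $\mathbb C^{2t+1}$, $v_{t+1}=0$, and $(v_i,v_j)=0$ for $|i|,|j|\le t$ with $i+j\ne0$. (ii) If $W$ is real symmetric and $W(V,V)\equiv0$, then $W=0$.*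

**Proof.** (i) Apply Lemma 1 to $W=(\cdot,\cdot)$, $w=1$. Since $\alpha_0,\dots,\alpha_{t-1}>0=\alpha_t$, we get $|v_j|^2>0$ for $0\le j\le t$ and $v_{t+1}=0$. Let $i,j\ge0$. Then $(v_i,\bar v_j)=0$ for $i\ne j$ says that $v_i\perp v_j$; and $(v_i,v_j)=0$ for $i+j\ge1$ says that $v_i\perp v_{-j}$. With conjugation, these are all the Hermitian orthogonality relations among $2t+1$ nonzero vectors. The relations for the bilinear form follow from $(v_i,v_j)=(v_i,\overline{v_{-j}})$. (ii) Apply Lemma 1 with $w=0$: $W(v_j,v_k)=0$ and $W(v_j,\bar v_k)=0$ for all $j,k\ge0$, and by conjugation $W(\bar v_j,\bar v_k)=0$. So $W$ vanishes on all pairs from the basis in (i). $\square$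

As an illustration, for $t=1$ and $V$ the identity of $S^2$, part (ii) says that a quadratic form vanishing on the unit sphere of $\mathbb R^3$ is zero. For larger $t$ it says that the image of $V_t$ lies on no nontrivial quadric cone.

## 8. From constant curvature to $V_t$: proof of Theorem C

Let $\psi$ be as in the conjecture, with induced metric $g$, which is conformal to the standard structure.

**Step 1. $K$ is constant.** By (2), $2$ is an eigenvalue of $-\Delta_g$. Theorem B with $\lambda=2$ gives $K\equiv c:=\frac2{t(t+1)}$ with $t=s$ or $t=s+1$.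

**Step 2. The domain is round.** This step produces $\varphi$. The metric $cg$ has curvature $1$, so by Killing–Hopf there is an isometry $\varphi:(S^2,cg)\to(S^2,g_0)$. After composing with a reflection of the round sphere if necessary, $\varphi$ preserves orientation. Since $g$ is conformal to $g_0$ and $\varphi^*g_0=cg$, $\varphi$ is a conformal diffeomorphism of $S^2$.

**Step 3. The coordinates are spherical harmonics.** Let $F=\psi\circ\varphi^{-1}$. As $\Delta_{cg}=\frac1c\Delta_g$, we get $\Delta_{g_0}F=-\frac2cF=-t(t+1)F$. So the components of $F$ lie in $\mathcal H_t$ (Section 3), and $F=MV_t$ for a real $(N+1)\times(2t+1)$ matrix $M$.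

**Step 4. $M$ is isometric.** From $|F|^2=1=|V_t|^2$ we get $V_t^T(M^TM-I)V_t\equiv0$. By Lemma 2(ii), $M^TM=I$. So $2t+1\le N+1$, and the orthonormal columns of $M$ can be completed to an orthonormal basis: $M=A\circ\iota$ with $\iota:\mathbb R^{2t+1}\subset\mathbb R^{N+1}$ the standard inclusion and $A\in O(N+1)$. Therefore $\psi=A\circ\iota\circ V_t\circ\varphi$. $\blacksquare$

So Simon's conjecture is true.

## 9. Deforming the isotropic bundle of $V_t$: proof of Theorem D

Let $t\ge2$ and keep the notation of Section 7. A subbundle $E$ of $S^2\times\mathbb C^{2t+1}$ is *isotropic* if $(e,e')=0$ for all $e,e'$ in each fiber, and $E^\perp$ denotes the complement for the bilinear form $(\cdot,\cdot)$. The simplest example is the case $t=1$ of what follows: for $V=\mathrm{id}_{S^2}$ the line spanned by $V_{\bar z}$ is isotropic, since $4(V_{\bar z},V_{\bar z})=|V_x|^2-|V_y|^2+2i(V_x,V_y)=0$.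

**Step 1. An isotropic bundle attached to $V$.** This step encodes $V$ in data that complex orthogonal matrices can move. Let $E=\operatorname{span}(v_{-1},\dots,v_{-t})$, a rank-$t$ subbundle. Then
$$E\ \text{is isotropic},\qquad\partial_{\bar z}\Gamma(E)\subset\Gamma(E),\qquad\partial_z\Gamma(E)\subset\Gamma(E^\perp).\tag{7}$$
Isotropy is Lemma 2(i), which also gives $E^\perp=E\oplus\mathbb CV$ (the right side lies in $E^\perp$ and both have rank $t+1$). Conjugating the definition of $v_{j+1}$ and (6), for $1\le j\le t$,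
$$\partial_{\bar z}v_{-j}=v_{-j-1}+j(\log\rho)_{\bar z}v_{-j},\qquad\partial_zv_{-j}=-\alpha_{j-1}\rho\,v_{-j+1},$$
with $v_{-t-1}=0$. The first lies in $E$, the second in $E\oplus\mathbb CV=E^\perp$.

**Step 2. The deformation.** For a real skew matrix $S$ put $A_\varepsilon=\exp(i\varepsilon S)$. Since $A_\varepsilon^T=\exp(-i\varepsilon S)=A_\varepsilon^{-1}$, $A_\varepsilon\in SO(2t+1,\mathbb C)$. Put $E_\varepsilon=A_\varepsilon E$. As $A_\varepsilon$ is constant on $S^2$ and preserves $(\cdot,\cdot)$, (7) holds for $E_\varepsilon$. (The factor $i$ matters: a real orthogonal matrix would only replace $V$ by a congruent map.)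

**Step 3. A real map $\psi_\varepsilon$.** Isotropy means $(e,\overline{\overline{e'}})=0$, i.e. $E_\varepsilon$ and $\overline{E_\varepsilon}$ are Hermitian orthogonal. So the Hermitian complement of $E_\varepsilon\oplus\overline{E_\varepsilon}$ is a complex line invariant under conjugation, hence spanned by a real unit vector. These real lines form a smooth real line bundle over $S^2\times\mathbb R$ (variable $\varepsilon$ in the second factor), which is trivial because the base is simply connected. So there is a real unit vector $\psi_\varepsilon$, globally defined and smooth in $\varepsilon$, and the sign can be chosen with $\psi_0=V$. Being Hermitian orthogonal to $\overline{E_\varepsilon}$, $\psi_\varepsilon$ satisfies $(\psi_\varepsilon,e)=0$ for $e\in E_\varepsilon$. Hence $E_\varepsilon^\perp=E_\varepsilon\oplus\mathbb C\psi_\varepsilon$.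

**Step 4. $\psi_\varepsilon$ is weakly conformal and harmonic.** Drop $\varepsilon$ and let $e\in\Gamma(E)$. By (7), $(\psi_{\bar z},e)=-(\psi,e_{\bar z})=0$, and $(\psi_{\bar z},\psi)=0$ since $(\psi,\psi)=1$. So $\psi_{\bar z}\in(E^\perp)^\perp=E$. Hence $(\psi_{\bar z},\psi_{\bar z})=0$, which is weak conformality. Next, $(\psi_{z\bar z},e)=-(\psi_{\bar z},e_z)=0$, because $\psi_{\bar z}\in E$ and $e_z\in E^\perp$. So $\psi_{z\bar z}\in E^\perp=E\oplus\mathbb C\psi$. Being real, it also lies in $\overline E\oplus\mathbb C\psi$, hence in $\mathbb C\psi$. Its coefficient is $(\psi_{z\bar z},\psi)=-(\psi_{\bar z},\psi_z)$. Thus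
$$\psi_{z\bar z}=-l\,\psi,\qquad l=|\psi_z|^2.\tag{8}$$

**Step 5. For small $|\varepsilon|$, $\psi_\varepsilon$ is a linearly full minimal immersion with $K$ near $c$.** By weak conformality the tensor induced by $\psi_\varepsilon$ is $2l_\varepsilon|dz|^2$. For $\varepsilon=0$, $l_0=|v_1|^2=\alpha_0\rho=\rho/2>0$. By compactness and smoothness in $\varepsilon$, $l_\varepsilon>0$ for small $|\varepsilon|$, so $\psi_\varepsilon$ is a conformal immersion. Its induced Laplacian satisfies $\frac4{2l_\varepsilon}\psi_{z\bar z}=-2\psi$, so it is minimal by (2). Suppose it were not linearly full for some sequence $\varepsilon\to0$. A relation $(a_\varepsilon,\psi_\varepsilon)=\text{const}$ with $a_\varepsilon$ a real unit vector has constant $0$, because the left side is an eigenfunction with eigenvalue $2$ or zero. The $a_\varepsilon$ subconverge to a unit vector $a$ with $(a,V)\equiv0$, contradicting linear independence of the components of $V$. Finally, $K(\psi_\varepsilon)\to c=\frac2{t(t+1)}$ uniformly as $\varepsilon\to0$.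

It remains to find $S$ such that $K(\psi_\varepsilon)$ is non-constant for arbitrarily small $\varepsilon$. We will see what constancy forces to first order. Let a dot be $\partial_\varepsilon|_{\varepsilon=0}$, let $l=l_0=\rho/2$, and put
$$\Phi(S)=\frac{\dot l}{2l}.$$
It is a globally defined function, because $l_\varepsilon|dz|^2$ is a global tensor.

**Step 6. Constant curvature forces $\Phi(S)\in\mathcal H_1$.** Suppose that $K(\psi_\varepsilon)$ is constant for all small $|\varepsilon|$. Since $2$ is an eigenvalue of this metric of constant positive curvature, $2/K(\psi_\varepsilon)=t'(t'+1)$ for some integer $t'\ge1$. The values $\frac2{t'(t'+1)}$ are isolated from each other and $K(\psi_\varepsilon)\to c$, so $K(\psi_\varepsilon)=c$ for small $|\varepsilon|$. Write the induced metric as $e^{2\phi_\varepsilon}g$, so that $\phi_\varepsilon=\frac12\log(l_\varepsilon/l)$ and $\dot\phi=\Phi(S)$. The conformal change formula reads $c=e^{-2\phi_\varepsilon}(c-\Delta_g\phi_\varepsilon)$. Differentiating at $\varepsilon=0$, where $\phi_0=0$,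 gives $\Delta_g\dot\phi=-2c\,\dot\phi$. As $\Delta_g=c\Delta_{g_0}$, this is $\Delta_{g_0}\dot\phi=-2\dot\phi$, i.e. $\Phi(S)\in\mathcal H_1$, a space of dimension $3$.

**Step 7. The first variation is linear in $S$.** Let $\eta=\dot\psi$, a real map with $(\eta,V)=0$. Differentiating $(\psi_\varepsilon,A_\varepsilon e)=0$ for $e\in E$ gives $(\eta,e)+(V,iSe)=0$, and by skewness $(\eta-iSV,e)=0$. Also $(\eta-iSV,V)=-i(SV,V)=0$. So $\eta-iSV\in(E\oplus\mathbb CV)^\perp$, i.e.
$$\eta-iSV\in E.\tag{9}$$
A real $\eta$ with (9) is unique, since the difference of two lies in $E$, is real, and $E\cap\overline E=0$. Hence $\eta$ depends linearly on $S$. So does $\dot l=2\operatorname{Re}(\eta_z,\overline{V_z})$, and $\Phi$ is linear.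

**Step 8. The kernel of $\Phi$ as a linear algebra problem.** Suppose $\Phi(S)=0$, i.e. $\dot l=0$. Differentiating (8) gives $\eta_{z\bar z}=-l\eta=-\frac\rho2\eta$, so $\Delta_g\eta=-2\eta$. As in Section 8, the components of $\eta$ lie in $\mathcal H_t$, and $\eta=TV$ for a real matrix $T$. From $(TV,V)=0$, Lemma 2(ii) applied to $T+T^T$ shows that $T$ is skew. Conjugating (9), $\eta+iSV\in\overline E$. So $Z:=T+iS$ is complex skew and
$$ZV\in\overline E=\operatorname{span}(v_1,\dots,v_t)\quad\text{at every point of }S^2.\tag{10}$$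
Let $\mathcal Z\subset\mathfrak{so}(2t+1,\mathbb C)$ be the complex vector space of all $Z$ satisfying (10). Steps 9 and 10 show that $\mathcal Z=0$.

**Step 9. Triangularity.** Differentiating (10) controls $Z$ on half of the frame: for $Z\in\mathcal Z$ and $0\le k\le t$,
$$Zv_{-k}\in\operatorname{span}(v_i:\ -k+1\le i\le t).$$
For $k=0$ this is (10). Suppose it holds for some $k<t$. Since $v_{-k-1}=\partial_{\bar z}v_{-k}-k(\log\rho)_{\bar z}v_{-k}$ and $Z$ is constant,
$$Zv_{-k-1}=\partial_{\bar z}(Zv_{-k})-k(\log\rho)_{\bar z}Zv_{-k}.$$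
By (6), $\partial_{\bar z}v_i$ is a multiple of $v_{i-1}$ for $i\ge1$; for $i\le0$ it is $v_{i-1}+|i|(\log\rho)_{\bar z}v_i$. So $\partial_{\bar z}$ maps sections of $\operatorname{span}(v_i:i\ge-k+1)$ into $\operatorname{span}(v_i:i\ge-k)$, and the statement holds for $k+1$.

**Step 10. Rotational symmetry kills $\mathcal Z$.** For $R\in SO(3)$, the components of $V\circ R$ are another basis of $\mathcal H_t$ of the same kind, so $V\circ R=\tau(R)V$ with $\tau(R)\in O(2t+1)$, and $\tau$ is a representation. Since $R$ is a holomorphic isometry of $g$, naturality gives $R^*(D^jV)=D^j(V\circ R)=\tau(R)D^jV$. Thus $\tau(R)v_j(p)$ is a nonzero multiple of $v_j(Rp)$ for $1\le j\le t$, and $\tau(R)\overline E_p=\overline E_{Rp}$. If $Z\in\mathcal Z$, then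
$$\tau(R)Z\tau(R)^{-1}V(Rp)=\tau(R)ZV(p)\in\tau(R)\overline E_p=\overline E_{Rp},$$
so $\mathcal Z$ is invariant under conjugation by $\tau(SO(3))$.

Fix $p\in S^2$ and suppose $\mathcal Z\ne0$. Every irreducible complex representation of $SO(3)$ has a nonzero vector of weight $0$, i.e. fixed by the rotations $r_\theta$ about $p$. So $\mathcal Z$ contains $Z\ne0$ commuting with all $\tau(r_\theta)$. In a coordinate centered at $p$ with $r_\theta(z)=e^{i\theta}z$, the identity $r_\theta^*(v_j\,dz^j)=\tau(r_\theta)v_j\,dz^j$ at $p$ reads $\tau(r_\theta)v_j(p)=e^{ij\theta}v_j(p)$ for $0\le j\le t$. By conjugation it holds for $|j|\le t$. These weights are distinct and the $v_j(p)$ form a basis, so $Zv_j(p)=z_jv_j(p)$ for scalars $z_j$. Triangularity says that $Zv_{-k}(p)$ has no $v_{-k}$ component, so $z_{-k}=0$ for $0\le k\le t$. Skewness, $(Zv_k,v_{-k})=-(v_k,Zv_{-k})$, together with $(v_k,v_{-k})=|v_k|^2\ne0$, gives $z_k=-z_{-k}=0$. So $Z=0$, a contradiction. Hence $\mathcal Z=0$.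

**Step 11. Dimension count.** If $\Phi(S)=0$, then $T+iS\in\mathcal Z=0$ with $T,S$ real, so $S=0$. Thus $\Phi$ is injective on $\mathfrak{so}(2t+1,\mathbb R)$, which has dimension $t(2t+1)\ge10$ for $t\ge2$. If $K(\psi_\varepsilon)$ were constant for all small $|\varepsilon|$, for every $S$, then by Step 6 $\Phi$ would map this space injectively into $\mathcal H_1$, of dimension $3$. This is a contradiction. So for some $S$ there are arbitrarily small $\varepsilon$ with $K(\psi_\varepsilon)$ non-constant. By Step 5, for $\varepsilon$ small enough among these, $\psi_\varepsilon$ is a linearly full conformal minimal immersion into $S^{2t}(1)$ with $|K-\frac2{t(t+1)}|<\delta$.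

The condition $t\ge2$ is really used here. For $t=1$ both dimensions are $3$, and indeed every conformal immersion $S^2\to S^2(1)$ has $K\equiv1$.

**Step 12. The endpoints.** Take $t=s+1$, any $s\ge1$. For small $\delta$ the examples satisfy $K<\frac2{s(s+1)}$ and $K>\frac2{(s+1)(s+2)}-\delta$ with $K$ non-constant. So with any smaller lower endpoint the conclusion fails. Take $t=s$, any $s\ge2$. For small $\delta$ the examples satisfy $K>\frac2{(s+1)(s+2)}$ and $K<\frac2{s(s+1)}+\delta$ with $K$ non-constant. So with any larger upper endpoint the conclusion fails. For $s=1$ the upper bound is no restriction: with $h$ the second fundamental form of a minimal surface in $S^N(1)$, in an orthonormal frame $h_{22}=-h_{11}$, the Gauss equation reads $K=1+(h_{11},h_{22})-|h_{12}|^2=1-|h_{11}|^2-|h_{12}|^2\le1$. $\blacksquare$
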